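\title{A monotone graph property in $\mathcal{P}$ that is hard to test}

\begin{abstract}
We construct a graph property that is preserved under adding edges, is decidable in polynomial time, and requires $\Omega(N^2)$ queries to test on $N$-vertex graphs in the adjacency matrix model, for a constant distance parameter. More generally, every polynomial-time computable function $1\le q(N)\le N^2$ is, up to constant factors, the query complexity of testing some monotone graph property in $\mathcal{P}$. Hidden bits are encoded by a 2-lift of a complete graph, so that containing a legal encoding becomes a system of linear equations over $\mathbb{F}_2$ once the vertices are labeled. The labels are encoded by a two-level gadget, and a degree condition singles out the vertices whose labels have been erased by added edges.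
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model and the question}

Graphs are finite, simple and undirected. A \emph{graph property} $\Pi$ is a set of graphs closed under isomorphism. An $N$-vertex graph $G$ is \emph{$\epsilon$-far} from $\Pi$ if its adjacency matrix must be modified in more than $\epsilon N^2$ entries to obtain a graph in $\Pi$; adding or deleting one edge modifies two entries. An \emph{$\epsilon$-tester} for $\Pi$ is a randomized oracle machine that gets $N$ and oracle access to the adjacency predicate of an $N$-vertex graph $G$, accepts with probability at least $2/3$ if $G\in\Pi$, and rejects with probability at least $2/3$ if $G$ is $\epsilon$-far from $\Pi$. Its \emph{query complexity} is the number of adjacency queries it makes; its running time is not counted. We call $\Pi$ \emph{hard to test} if for some constant $\epsilon>0$ every $\epsilon$-tester for $\Pi$ makes $\Omega(N^2)$ queries on $N$-vertex graphs. Since $\binom N2$ queries reveal $G$ completely, a property is hard to test when testing saves at most a constant factor over reading the whole input.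

A property is \emph{monotone} if it is preserved under the addition of edges. Taking complements of graphs turns this into preservation under the removal of edges; complementation preserves distances, query complexity and membership in $\mathcal{P}$ or $\mathcal{NP}$, so everything below holds for both conventions. A property is in $\mathcal{P}$ if membership can be decided in polynomial time, and in $\mathcal{NP}$ if it can be verified in polynomial time given a suitable witness.

There is a graph property in $\mathcal{P}$ that is hard to test \cite[Theorem~6]{HT}, and there is a monotone graph property in $\mathcal{NP}$ that is hard to test, by a theorem of Goldreich and Trevisan \cite{GT}. The question, posed in \cite{HT}, is whether the two features can be combined: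
\begin{quote}
\emph{Is there a monotone graph property in $\mathcal{P}$ that is hard to test?}
\end{quote}

\subsection{What monotonicity costs}\label{subsec:cost}

For a monotone $\Pi$, the distance from $G$ to $\Pi$ counts missing edges only: if $G'\in\Pi$ has the vertex set of $G$, then $G\cup G'$ is in $\Pi$, arises from $G$ by adding edges, and is at least as close to $G$ as $G'$ is. The simplest example, having at least $m$ edges, is easy in both respects. It is in $\mathcal{P}$, the distance of $G$ from it is $2\max(0,m-|E(G)|)$ entries, and $O(\epsilon^{-2})$ random entries estimate $2|E(G)|/N^2$ to within $\epsilon/2$.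

To get a hard monotone property one would start from a hard property $\Pi_0$ and pass to the set $\Pi_0^{\uparrow}$ of graphs that contain a member of $\Pi_0$ as a spanning subgraph. Distances survive this step when the number of edges is fixed. Suppose that $G$ and all $N$-vertex members of $\Pi_0$ have $m$ edges, and that adding $k$ edges to $G$ gives a graph containing $H\in\Pi_0$. Then $|E(G)\setminus E(H)|=|E(H)\setminus E(G)|\le k$, so $G$ differs from $H$ in at most $2k$ pairs; hence such a $G$ is $\epsilon$-far from $\Pi_0^{\uparrow}$ if it is $2\epsilon$-far from $\Pi_0$. What need not survive is the algorithm. If $\Pi_0\in\mathcal{P}$ then $\Pi_0^{\uparrow}\in\mathcal{NP}$, the witness being the subgraph, but to decide $\Pi_0^{\uparrow}$ one has to find a subgraph hidden among arbitrary extra edges; when $\Pi_0$ is the set of cycles, $\Pi_0^{\uparrow}$ is the set of Hamiltonian graphs. One might therefore guess that a search over witnesses is the price of monotonicity. It is not.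

\subsection{Results}

\begin{theorem}\label{thm:main}
There are a monotone graph property $\Pi\in\mathcal{P}$ and constants $\epsilon_0,c_0>0$ such that, for all sufficiently large $N$, every $\epsilon_0$-tester for $\Pi$ makes at least $c_0N^2$ queries on $N$-vertex graphs.
\end{theorem}

The bound is optimal up to the constant $c_0$. The construction has a free parameter $n$, the number of hidden bits being $\binom n2$, and varying $n$ gives a hierarchy.

\begin{theorem}\label{thm:hierarchy}
There are absolute constants $\epsilon_0,c_1,c_2>0$ such that for every $q:\mathbb{N}\to\mathbb{N}$ with $1\le q(N)\le N^2$, computable in time $\mathrm{poly}(N)$, there is a monotone graph property $\Pi^q\in\mathcal{P}$ with the following two properties.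
\begin{enumerate}
\item[(a)] For all sufficiently large $N$, every $\epsilon_0$-tester for $\Pi^q$ makes at least $c_1q(N)$ queries. Moreover, an algorithm that makes fewer than $c_1q(N)$ queries and accepts every $N$-vertex $G\in\Pi^q$ with probability at least $\alpha$ accepts some $\epsilon_0$-far graph with probability at least $\alpha-2^{-c_2q(N)}$.
\item[(b)] For every constant $\epsilon>0$ there is an $\epsilon$-tester for $\Pi^q$ making $O_\epsilon(q(N))$ queries.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is part (a) with $q(N)=N^2$. Section~\ref{sec:idea} explains the construction, starting from an example on six vertices. Sections~\ref{sec:tools} and~\ref{sec:construction} define a monotone property $\Pi_{N,n}$ of $N$-vertex graphs, Section~\ref{sec:algorithm} decides it in polynomial time, Section~\ref{sec:lower} proves an $\Omega(n^2)$ query lower bound, and Section~\ref{sec:tester} gives a tester with $O_\epsilon(n^2)$ queries. Section~\ref{sec:final} chooses $n$ and deduces both theorems; Theorem~\ref{thm:main} does not use Section~\ref{sec:tester}.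

\section{The idea}\label{sec:idea}

\subsection{A monotone encoding of bits}\label{subsec:lift}

Suppose first that the vertices carry labels that every algorithm can see. Let $D=\binom n2$, index the coordinates of $x\in\mathbb{F}_2^D$ by the pairs $i<i'$ in $[n]$, and put $x_{i'i}=x_{ii'}$. Let $F_x$ be the graph on $[n]\times\mathbb{F}_2$ in which $(i,b)$ and $(i',b')$ are adjacent if and only if $i\ne i'$ and $b+b'=x_{ii'}$. This is a \emph{2-lift} of the complete graph $K_n$: each vertex $i$ is replaced by a \emph{fiber} of two vertices, and each edge $ii'$ by one of the two perfect matchings between the fibers, the parallel one if $x_{ii'}=0$ and the crossed one if $x_{ii'}=1$. Three facts make this encoding useful.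
\begin{itemize}
\item All $F_x$ have $2D$ edges, and $F_x$ and $F_{x'}$ differ in four pairs for each coordinate in which $x$ and $x'$ differ.
\item A query to $F_x$ reveals at most one coordinate of $x$.
\item Let $G$ be a graph on $[n]\times\mathbb{F}_2$, and call $\beta\in\mathbb{F}_2$ \emph{allowed} for $ii'$ if $G$ contains the matching that encodes $x_{ii'}=\beta$. Then $F_x\subseteq G$ if and only if every $x_{ii'}$ is allowed. The set of allowed values is $\emptyset$, $\{0\}$, $\{1\}$ or $\mathbb{F}_2$, so each pair gives a contradiction, one linear equation, or no condition.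
\end{itemize}
Hence, for a linear subspace $\mathcal{X}\subseteq\mathbb{F}_2^D$ of \emph{legal} vectors, the monotone condition ``$F_x\subseteq G$ for some $x\in\mathcal{X}$'' is decided by Gaussian elimination. Encoding $x_{ii'}$ by the presence of a single edge would not do: the vector $0\in\mathcal{X}$ would be encoded by the empty graph, which every graph contains.

\begin{example}\label{ex:six}
Let $n=3$ and $\mathcal{X}=\{x:x_{12}+x_{13}+x_{23}=0\}$. The walk in $F_x$ from $(1,b)$ through the fibers $2$, $3$ and back to $1$ ends at $(1,b+x_{12}+x_{23}+x_{13})$, so $F_x$ is a pair of triangles for $x\in\mathcal{X}$ and a hexagon for $x\notin\mathcal{X}$. Any two coordinates of a uniform $x\in\mathcal{X}$ are independent uniform bits, exactly as for a uniform $x\in\mathbb{F}_2^3$, so two queries cannot tell these distributions apart. Take the hexagon with $(x_{12},x_{13},x_{23})=(1,0,0)$. Adding the edge $(1,0)(2,0)$ leaves the allowed sets $\{1\},\{0\},\{0\}$, and the system $x_{12}=1$, $x_{13}=x_{23}=0$, $x_{12}+x_{13}+x_{23}=0$ has no solution. Adding also $(1,1)(2,1)$ changes the first set to $\mathbb{F}_2$; the equation $x_{12}=1$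 disappears, and $x=0$ is a solution.
\end{example}

For large $n$ the parity condition is replaced by a space $\mathcal{X}$ of size at most $2^{15D/16}$ in which any $D/80-1$ coordinates are still uniform and independent. Such a space is invisible to few queries, and it is so small that most $x$ are far from it. To make the lift occupy a constant fraction of an $N\times N$ matrix, each vertex $(i,b)$ is replaced by about $N/(4n)$ copies.

\subsection{Recovering the labels}\label{subsec:labels}

A graph property comes without labels, and the linear system cannot be written down before one knows which vertices are copies of $(i,b)$. Trying all labelings is too expensive, so the graph has to carry its labels itself, in a form that survives added edges.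

\emph{First level.} Let $M$ be the blown-up lift. Add a part $S$, split into a few types of equal size, and join the copies of $(i,b)$ to a union of types that encodes $(i,b)$. To distinguish $2n$ labels we need at least $\log(2n)$ types in $S$. Now the types of $S$ must be named, and trying all namings of $L=\Theta(\log n)$ types costs $L!=n^{\Theta(\log\log n)}$.

\emph{Second level.} Add a part $T$ with $\Theta(\log\log n)$ types that labels $S$ in the same way. All namings of these types can be tried in time $n^{o(1)}$. The types of $T$ can be located without any label: there are few of them, so each is much larger than any type of $S$ or $M$.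

\emph{Added edges.} A vertex that has been joined to everything has lost its label. We arrange that all vertices of the model graph have nearly the same degree, $\frac52h$ with $h=\lfloor N/4\rfloor$, and that the neighborhoods of different types differ in at least $h/5$ vertices. In a graph $G$ containing the model graph, a vertex of degree below $(\frac52+\delta)h$ has few extra edges, and its label can be decoded. The other vertices are called wild, and the definition of the property gives up on them: a wild vertex is treated as adjacent to everything, so its label is irrelevant, and a graph with more than $\delta h$ wild vertices is accepted outright. Both concessions respect monotonicity, because adding edges only creates wild vertices. They enlarge the property, but not enough to affect the lower bound, because making many vertices of a model graph wild requires $\Omega(N^2)$ new edges.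

\section{Tools}\label{sec:tools}

\subsection{Notation and standard inequalities}

We write $\log$ for $\log_2$, $\mathbf{1}[\cdot]$ for the indicator of a condition, $N_G(v)$ for the neighborhood of $v$ in $G$, and $\triangle$ for symmetric difference. Arithmetic on bits is modulo 2, $\langle\cdot,\cdot\rangle$ is the standard inner product over $\mathbb{F}_2$, the \emph{weight} of a vector is the number of its nonzero coordinates, and $\mathrm{dist}$ is the Hamming distance. The constants are
\[
\delta=\frac1{5000},\qquad \theta=\frac{\delta}{100},\qquad \epsilon_0=\frac{\delta^2}{200},\qquad \gamma=\frac1{80}.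
\]
With $H(p)=-p\log p-(1-p)\log(1-p)$ the binary entropy, the number of strings in $\{0,1\}^L$ within distance $pL$ of a given string satisfies
\begin{equation}\label{eq:ball}
\sum_{i\le pL}\binom Li\le 2^{H(p)L}\qquad\bigl(p\le\tfrac12\bigr).
\end{equation}
We use $H(0.1)<0.47$, $H(1/4)<0.812$ and $H(p)\le p\log(e/p)$.

\emph{Hoeffding's inequality}: if $X_1,\dots,X_s$ are independent with values in $[0,1]$ and $\bar X$ is their average, then $\Pr[\bar X-\mathbb{E}\bar X\ge t]$ and $\Pr[\bar X-\mathbb{E}\bar X\le-t]$ are at most $e^{-2t^2s}$. \emph{McDiarmid's inequality}: if $\Phi$ is a function of $s$ independent random variables and changing one of them changes $\Phi$ by at most $d$, then $\Pr[\Phi-\mathbb{E}\Phi\ge t]\le e^{-2t^2/(sd^2)}$.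

\subsection{The space of legal vectors}

A binary linear code is a subspace $C\subseteq\mathbb{F}_2^D$; its \emph{distance} is the least weight of a nonzero vector, and its \emph{dual} $C^\perp=\{x:\langle x,z\rangle=0\text{ for all }z\in C\}$ has dimension $D-\dim C$ and satisfies $(C^\perp)^\perp=C$. We take $\mathcal{X}=C^\perp$ for an explicit code $C$ of linear dimension, which makes $\mathcal{X}$ small, and linear distance, which makes $\mathcal{X}$ look uniform on few coordinates.

\begin{lemma}\label{lem:code}
For every $D\ge4$ one can construct in time $\mathrm{poly}(D)$ a basis of a code $C\subseteq\mathbb{F}_2^D$ such that $\mathcal{X}=C^\perp$ satisfies: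
\begin{enumerate}
\item[(a)] $|\mathcal{X}|\le 2^{15D/16}$;
\item[(b)] for every set $I$ of fewer than $\gamma D$ coordinates, the restriction to $I$ of a uniform $x\in\mathcal{X}$ is uniform on $\mathbb{F}_2^I$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $m\ge1$ be maximal with $D':=2m2^m\le D$. Then $D<2(m+1)2^{m+1}\le 4D'$, and any search of size $2^{O(m)}$ takes time $\mathrm{poly}(D)$. In particular $\mathbb{F}_{2^m}$ is constructed by searching for an irreducible polynomial of degree $m$.

\emph{Inner code.} We build greedily a basis of an $m$-dimensional code in $\mathbb{F}_2^{2m}$ of distance at least $m/5$. If the current span has dimension at most $m-1$, then by \eqref{eq:ball} at most $2^{m-1+2mH(0.1)}<2^{2m}$ vectors are at distance less than $m/5$ from it. Add any other vector $v$; each new word $v+w$ has weight $\mathrm{dist}(v,w)\ge m/5$.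

\emph{Outer code.} The Reed--Solomon code consists of the vectors $(f(\xi))_{\xi\in\mathbb{F}_{2^m}}$ for polynomials $f$ over $\mathbb{F}_{2^m}$ of degree less than $2^{m-1}$. It has $\mathbb{F}_2$-dimension $m2^{m-1}$, and a nonzero word has more than $2^{m-1}$ nonzero symbols, since a nonzero $f$ has fewer than $2^{m-1}$ roots.

\emph{Concatenation.} Replace every symbol of an outer word by its image under a fixed $\mathbb{F}_2$-linear bijection from $\mathbb{F}_{2^m}$ onto the inner code. The result is a binary linear code of length $D'$, dimension $m2^{m-1}=D'/4$ and distance at least $2^{m-1}\cdot m/5=D'/20$. Padding with zeros gives $C\subseteq\mathbb{F}_2^D$ of dimension at least $D/16$ and distance at least $D/80=\gamma D$. This proves (a).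

For (b), the restriction of a uniform $x\in\mathcal{X}$ is uniform on the projection of $\mathcal{X}$ to $\mathbb{F}_2^I$. If the projection were a proper subspace, some nonzero vector supported on $I$ would be orthogonal to $\mathcal{X}$; it would be a word of $C$ of weight less than $\gamma D$.
\end{proof}

\subsection{Names for the two levels}

Given $n$, let $\kappa$ be the least integer with $2^\kappa\ge 6\log n+6$ and let $K=\mathbb{F}_2^\kappa$, so that
\[
6\log n+6\le|K|<12\log n+12 .
\]
The fiber $i$ of $M$ will be named by a string $e_i$ indexed by $K$. Since the two halves of a fiber use $e_i$ and its complement, the strings must be far from each other and from each other's complements.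

\begin{lemma}\label{lem:strings}
One can construct in time $\mathrm{poly}(n)$ strings $e_1,\dots,e_n\in\{0,1\}^K$ whose pairwise distances lie in $[\frac14|K|,\frac34|K|]$.
\end{lemma}

\begin{proof}
Choose the strings greedily. A chosen string excludes the strings at distance less than $|K|/4$ from it or from its complement, at most $2\cdot2^{0.812|K|}$ by \eqref{eq:ball}. Since $n\le2^{|K|/6-1}$, at most $2^{(1/6+0.812)|K|}<2^{|K|}$ strings are ever excluded. The time is $2^{O(|K|)}=\mathrm{poly}(n)$.
\end{proof}

An element $k\in K$ will be named by the string $(\langle k,j\rangle)_{j\in J}$ for a small set $J\subseteq K$. By linearity, the names of $k$ and $k'$ differ at the $j$ with $\langle k+k',j\rangle=1$, so one condition for each nonzero vector suffices.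

\begin{lemma}\label{lem:J}
For $n$ large one can construct in time $\mathrm{poly}(n)$ a set $J\subseteq K$ with $|J|=12\kappa$ such that for every nonzero $k\in K$ the number of $j\in J$ with $\langle k,j\rangle=1$ lies in $[\frac14|J|,\frac34|J|]$.
\end{lemma}

\begin{proof}
Take $12\kappa$ independent uniform vectors of $K$. For fixed $k\ne0$ their inner products with $k$ are independent uniform bits, so by \eqref{eq:ball} the condition fails for $k$ with probability at most $2\cdot2^{-(1-0.812)12\kappa}$. The probability that it fails for some $k$ or that two vectors coincide is at most $2^{\kappa+1-0.188\cdot12\kappa}+(12\kappa)^22^{-\kappa}$, which is less than $1$ for large $\kappa$. So $J$ exists, and exhaustive search over the at most $2^{12\kappa^2}=2^{O((\log\log n)^2)}$ candidates takes time $\mathrm{poly}(n)$.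
\end{proof}

We fix deterministic versions of these constructions, so that $\mathcal{X}$ (for $D=\binom n2$), the strings $e_i$ and the set $J$ are functions of $n$.

\section{The model graphs and the property}\label{sec:construction}

\subsection{Parameters}

Since $|K|=2^\kappa=\Theta(\log n)$, $|J|=12\kappa$ and $D=\Theta(n^2)$, there is an absolute constant $n_0$ such that for all $n\ge n_0$ Lemma~\ref{lem:J} applies and
\begin{equation}\label{eq:n0}
|K|+|J|\le\frac n4,\quad n\ge\frac{100}\delta,\quad 4|J|<\delta n,\quad 2|J|<\delta|K|,\quad (3n)^{2n}\le2^{D/64},\quad 2^{-D/64}<\frac13 .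
\end{equation}
Throughout Sections~\ref{sec:construction}--\ref{sec:tester}, $N$ and $n$ are integers with
\[
h=\lfloor N/4\rfloor,\qquad n_0\le n\le\theta h .
\]
Thus $n\le\delta h/100$, both $|K|$ and $|J|$ are at most $h/10$, and $4h\le N\le4h+3\le5h$.

\subsection{Types and the graphs $\Gamma_x$}

The vertex set of the model graphs is a set $\Lambda$ of $N$ \emph{labels}, partitioned into sets called \emph{types}. The size of a type $\tau$ is its \emph{capacity} $\mathrm{cap}(\tau)$. The types are
\begin{itemize}
\item $M_{i,b}$ for $i\in[n]$, $b\in\mathbb{F}_2$, of capacity $c_M=\lfloor h/n\rfloor$ (the \emph{$M$-types});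
\item $S_{k,b}$ for $k\in K$, $b\in\mathbb{F}_2$, of capacity $c_S=\lfloor h/(2|K|)\rfloor$ (the \emph{$S$-types});
\item $T_{j,b}$ for $j\in J$, $b\in\mathbb{F}_2$, of capacity $c_T=\lfloor h/(2|J|)\rfloor$ (the \emph{$T$-types});
\item $U$, of capacity $r=N-|M|-|S|-|T|$, where $M,S,T$ are the unions of the $M$-, $S$- and $T$-types.
\end{itemize}
The type $U$ absorbs rounding errors and may be empty; the other types are called \emph{proper}. For $x\in\mathbb{F}_2^D$ define a symmetric $\{0,1\}$-valued function $A_x$ on pairs of types, equal or not, by
\begin{align*}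
A_x(M_{i,b},M_{i',b'})&=\mathbf{1}[\,i\ne i'\text{ and }b+b'=x_{ii'}\,],\\
A_x(M_{i,b},S_{k,b'})&=\mathbf{1}[\,b+b'=e_i(k)\,],\\
A_x(S_{k,b},T_{j,b'})&=\mathbf{1}[\,b+b'=\langle k,j\rangle\,],
\end{align*}
and by $A_x=1$ on two $S$-types, $A_x=0$ on two $T$-types, $A_x=1$ on an $M$-type and a $T$-type, and $A_x(U,\tau)=1$ for all $\tau$. The \emph{model graph} $\Gamma_x$ has vertex set $\Lambda$, and two distinct labels of types $\tau,\tau'$ are adjacent if and only if $A_x(\tau,\tau')=1$. Unless both types are $M$-types, $A_x(\tau,\tau')$ does not depend on $x$, and we write $A(\tau,\tau')$.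

So $M$ carries the blown-up lift $F_x$, the part $S$ names the $M$-types, and $T$ names the $S$-types. Each of the three displayed rules joins a type to exactly one of the two types with a given first index, which gives density $\frac12$. The remaining rules ($S$ a clique, $T$ independent, $M$--$T$ complete) are chosen so that $M$, $S$ and $T$ see different fractions of $T$ and yet all degrees agree. Ignoring rounding, the numbers of neighbors are:
\begin{center}
\begin{tabular}{c|ccc|c}
 & in $M$ (size $2h$) & in $S$ (size $h$) & in $T$ (size $h$) & total\\ \hline
vertex of $M$ & $h$ & $h/2$ & $h$ & $5h/2$\\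
vertex of $S$ & $h$ & $h$ & $h/2$ & $5h/2$\\
vertex of $T$ & $2h$ & $h/2$ & $0$ & $5h/2$
\end{tabular}
\end{center}

\begin{lemma}\label{lem:sizes}
\begin{enumerate}
\item[(a)] $2h-2n\le|M|\le2h$, $\ h-2|K|\le|S|\le h$, $\ h-2|J|\le|T|\le h$, and $0\le r\le3n\le\delta h/4$.
\item[(b)] Every label $\lambda\notin U$ satisfies $|\deg_{\Gamma_x}(\lambda)-\frac52h|\le\frac\delta4h$.
\item[(c)] There are at most $3n$ types, and at most $n-1$ of them are $S$- or $T$-types.
\item[(d)] $c_S<\delta c_T$ and $1\le c_M<\delta c_T$.
\item[(e)] The number of edges of $\Gamma_x$ does not depend on $x$.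
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first three bounds follow from $|M|=2nc_M$, $|S|=2|K|c_S$, $|T|=2|J|c_T$ and $y-1<\lfloor y\rfloor\le y$. Hence $0\le r\le3+2n+2|K|+2|J|\le3+\frac52n\le3n$, and $3n\le3\delta h/100$.

(b) The degrees of labels in $M$, $S$, $T$ are, respectively,
\[
\tfrac{|M|}2-c_M+\tfrac{|S|}2+|T|+r,\qquad \tfrac{|M|}2+|S|-1+\tfrac{|T|}2+r,\qquad |M|+\tfrac{|S|}2+r .
\]
By (a) each is at most $\frac52h+3n$, and they fall short of $\frac52h$ by at most $n+c_M+|K|+2|J|$, $\ n+2|K|+1+|J|$ and $2n+|K|$, all of which are at most $3n+c_M$. Finally $c_M\le h/n\le\delta h/100$, so $3n+c_M\le4\delta h/100$.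

(c) The numbers are $2n+2|K|+2|J|+1\le\frac52n+1$ and $2|K|+2|J|\le n/2$.

(d) Since $h\ge2|J|$ we have $c_T\ge h/(4|J|)$. By \eqref{eq:n0}, $c_S\le\frac h{2|K|}<\frac{\delta h}{4|J|}$ and $c_M\le\frac hn<\frac{\delta h}{4|J|}$; and $c_M\ge1$ because $n\le h$.

(e) Only the edges inside $M$ depend on $x$, and two fibers $M_{i,0}\cup M_{i,1}$ and $M_{i',0}\cup M_{i',1}$ are joined by $2c_M^2$ edges for either value of $x_{ii'}$.
\end{proof}

\subsection{Separation of types}

The \emph{coarse type} of a proper type $\tau$ is the symbol $M$ if $\tau$ is an $M$-type, the symbol $T$ if $\tau$ is a $T$-type, and $\tau$ itself if $\tau$ is an $S$-type. For a $T$-type $\sigma$, the value $A(\tau,\sigma)$ depends only on the coarse type of $\tau$. Say that a label of type $\sigma$ in $S\cup T$ \emph{separates} $\tau$ and $\tau'$ if $A(\tau,\sigma)\ne A(\tau',\sigma)$. The next lemma says that $T$ reveals the coarse type and $S$ reveals the rest.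

\begin{lemma}\label{lem:sep}
Let $\tau\ne\tau'$ be proper types.
\begin{enumerate}
\item[(a)] If $\tau,\tau'$ have different coarse types, at least $h/5$ labels of $T$ separate them.
\item[(b)] If both are $M$-types or both are $T$-types, at least $h/5$ labels of $S$ separate them.
\item[(c)] If $\lambda\in\tau$ and $\lambda'\in\tau'$, then $|N_{\Gamma_x}(\lambda)\triangle N_{\Gamma_x}(\lambda')|\ge h/5$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sizes}(a) and $|K|,|J|\le h/10$, both $|S|/4$ and $|T|/4$ are at least $h/5$.

(a) An $M$-type sees all of $T$, a $T$-type sees none of $T$, and an $S$-type sees exactly half of $T$. So if the two types lie in different parts, at least $|T|/2$ labels separate them. The labels of $T_{j,b''}$ separate $S_{k,b}$ and $S_{k',b'}$ if and only if $\langle k+k',j\rangle\ne b+b'$. If $k=k'$ then $b+b'=1$ and this holds for all $j$. If $k\ne k'$, then by Lemma~\ref{lem:J} each value of $\langle k+k',j\rangle$ is taken by at least $|J|/4$ elements $j$, so at least $|T|/4$ labels separate.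

(b) The labels of $S_{k,b''}$ separate $M_{i,b}$ and $M_{i',b'}$ if and only if $e_i(k)+e_{i'}(k)\ne b+b'$. This holds for all $k$ if $i=i'$, and for at least $|K|/4$ elements $k$ if $i\ne i'$, by Lemma~\ref{lem:strings}. They separate $T_{j,b}$ and $T_{j',b'}$ if and only if $\langle k,j+j'\rangle\ne b+b'$. This holds for all $k$ if $j=j'$, and for exactly half of the $k\in K$ if $j\ne j'$.

(c) A label $\mu$ of type $\sigma$ lies in $N_{\Gamma_x}(\lambda)$ if and only if $A_x(\tau,\sigma)=1$, except possibly when $\mu=\lambda$. In case (b) the separating labels lie in $S$, while $\lambda,\lambda'\notin S$. In case (a) they lie in $T$, and if $\mu=\lambda\in T$ then $\mu\notin N_{\Gamma_x}(\lambda)$ and $A(\tau,\tau)=0$, so there is no exception; the same holds for $\lambda'$. Hence every separating label lies in the symmetric difference.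
\end{proof}

\subsection{The property}

For an $N$-vertex graph $G$ let
\[
W(G)=\{v:\deg_G(v)\ge(\tfrac52+\delta)h\}.
\]
The vertices in $W(G)$ are \emph{wild}, the others are \emph{tame}. A vertex adjacent to all others is called \emph{universal}; it is wild, because $N-1\ge4h-1>(\frac52+2\delta)h$. Let $\hat G$ be obtained from $G$ by adding all pairs that meet $W(G)$ as edges. For a bijection $\pi:V(G)\to\Lambda$ let $\Gamma_x^\pi$ be the graph on $V(G)$ in which $uv$ is an edge if and only if $\pi(u)\pi(v)$ is an edge of $\Gamma_x$.

\begin{definition}\label{def:Pi}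
$\Pi_{N,n}$ is the set of $N$-vertex graphs $G$ such that $|W(G)|>\delta h$, or $\Gamma_x^\pi\subseteq\hat G$ for some $x\in\mathcal{X}$ and some bijection $\pi:V(G)\to\Lambda$.
\end{definition}

Graphs with many wild vertices cannot be excluded instead of included: $\Gamma_x\in\Pi_{N,n}$ for $x\in\mathcal{X}$, and it is contained in the complete graph, all of whose vertices are wild.

\begin{proposition}\label{prop:monotone}
$\Pi_{N,n}$ is closed under isomorphism and under adding edges.
\end{proposition}

\begin{proof}
The definition does not refer to names of vertices. If $G\subseteq G'$ on the same vertex set, then $W(G)\subseteq W(G')$ and $\hat G\subseteq\hat G'$, so each of the two conditions passes from $G$ to $G'$.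
\end{proof}

Because wild vertices are universal in $\hat G$, only the types of the tame vertices matter. Let $O\subseteq V(G)$. A \emph{typing} of $V(G)\setminus O$ is a map $t$ from $V(G)\setminus O$ to the set of types with $|t^{-1}(\tau)|\le\mathrm{cap}(\tau)$ for all $\tau$. It \emph{fits $x$ in $G$} if $A_x(t(u),t(v))=1$ implies $uv\in E(G)$ for all distinct $u,v\in V(G)\setminus O$.

\begin{lemma}\label{lem:typing}
\begin{enumerate}
\item[(a)] If $O\subseteq W(G)$ and some typing of $V(G)\setminus O$ fits $x$ in $G$, then $\Gamma_x^\pi\subseteq\hat G$ for some $\pi$; in particular $G\in\Pi_{N,n}$ if $x\in\mathcal{X}$.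
\item[(b)] If $\Gamma_x^\pi\subseteq\hat G$, then the map sending a tame vertex $v$ to the type of $\pi(v)$ is a typing of $V(G)\setminus W(G)$ that fits $x$ in $G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Map the vertices outside $O$ injectively to labels of their types, which the capacity bounds permit, and map $O$ bijectively to the remaining $|O|$ labels. An edge of $\Gamma_x^\pi$ that meets $O$ is in $\hat G$ because $O\subseteq W(G)$. Any other edge $uv$ has $A_x(t(u),t(v))=1$ and is in $G$.

(b) Capacities hold since $\pi$ is injective. If $u\ne v$ are tame and $A_x$ equals $1$ on their types, then $uv\in E(\Gamma_x^\pi)\subseteq E(\hat G)$, and $G$ and $\hat G$ agree on pairs of tame vertices.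
\end{proof}

The following lemma is the reason for balancing the degrees: a tame vertex has almost the neighborhood that its type prescribes, with an error far below the separation $h/5$.

\begin{lemma}\label{lem:tame}
Suppose $|W(G)|\le\delta h$ and $\Gamma_x^\pi\subseteq\hat G$. Then every tame vertex $v$ has $\pi(v)\notin U$, and
\[
N_{\Gamma_x^\pi}(v)\subseteq N_{\hat G}(v),\qquad |N_{\hat G}(v)\setminus N_{\Gamma_x^\pi}(v)|\le3\delta h .
\]
\end{lemma}

\begin{proof}
We have $\deg_{\hat G}(v)\le\deg_G(v)+|W(G)|<(\frac52+2\delta)h<N-1$. If $\pi(v)\in U$ then $v$ would be universal in $\Gamma_x^\pi$ and hence in $\hat G$. So $\pi(v)\notin U$, and by Lemma~\ref{lem:sizes}(b) the difference of the degrees is at most $2\delta h+\frac\delta4h$.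
\end{proof}

\section{Deciding the property in polynomial time}\label{sec:algorithm}

\begin{proposition}\label{prop:P}
There is an algorithm that, given $n$ and an $N$-vertex graph $G$, decides in time $\mathrm{poly}(N)$ whether $G\in\Pi_{N,n}$.
\end{proposition}

The algorithm constructs $C$, the $e_i$ and $J$, computes $W=W(G)$ and accepts if $|W|>\delta h$. From now on $|W|\le\delta h$. By Lemma~\ref{lem:typing} the task is to decide whether some typing of the tame vertices fits some $x\in\mathcal{X}$. Grouping the tame vertices by type is easy; the difficulty is to name the groups.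

\subsection{Finding the classes}

For tame $u,v$ write $u\approx v$ if $|N_{\hat G}(u)\triangle N_{\hat G}(v)|\le7\delta h$. When $\approx$ is an equivalence relation, call a class \emph{big} if it has at least $\delta c_T$ elements, and let $T^*$ be the union of the big classes.

\begin{lemma}\label{lem:classes}
Suppose $\Gamma_x^\pi\subseteq\hat G$. Then tame vertices $u,v$ satisfy $u\approx v$ if and only if $\pi(u)$ and $\pi(v)$ have the same type. There are at most $2|J|$ big classes, $T^*\subseteq\pi^{-1}(T)$, and $|\pi^{-1}(T)\setminus T^*|\le2\delta h$.
\end{lemma}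

\begin{proof}
By Lemma~\ref{lem:tame}, $|N_{\hat G}(u)\triangle N_{\hat G}(v)|$ differs from $|N_{\Gamma_x^\pi}(u)\triangle N_{\Gamma_x^\pi}(v)|$ by at most $6\delta h$. For equal types the latter is at most $2$, since the neighborhoods can differ only in $u$ and $v$, and $6\delta h+2\le7\delta h$. For different types, which are proper by Lemma~\ref{lem:tame}, it is at least $h/5$ by Lemma~\ref{lem:sep}(c), and $h/5-6\delta h>7\delta h$. A class of $M$- or $S$-type has at most $\max(c_M,c_S)<\delta c_T$ elements, so each big class belongs to one of the $2|J|$ $T$-types. A vertex of $\pi^{-1}(T)\setminus T^*$ is wild or lies in one of at most $2|J|$ classes that are not big, so there are at most $\delta h+2|J|\,\delta c_T\le2\delta h$ such vertices.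
\end{proof}

\subsection{The algorithm}

Compute $\approx$. Reject if it is not an equivalence relation or if there are more than $2|J|$ big classes. Otherwise run the following steps for every injective map $\varphi$ from the big classes to the $T$-types, and reject if no $\varphi$ leads to acceptance.
\begin{enumerate}
\item[1.] \emph{Coarse types, read on $T^*$.} For a proper type $\tau$ let $P_\tau$ be the union of the big classes $Z$ with $A(\tau,\varphi(Z))=1$. It depends only on the coarse type of $\tau$; thus $P_M=T^*$ and $P_T=\emptyset$. For each tame $v$ find the coarse types $\tau$ with $|(N_{\hat G}(v)\cap T^*)\triangle P_\tau|\le3\delta h$. If for some $v$ there is not exactly one, discard $\varphi$.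
\item[2.] \emph{Types, read on $S^*$.} For an $S$-type $\sigma$ let $S^*_\sigma$ be the set of tame vertices assigned to $\sigma$, and let $S^*=\bigcup_\sigma S^*_\sigma$. For an $M$- or $T$-type $\tau$ let $P'_\tau=\bigcup\{S^*_\sigma:A(\tau,\sigma)=1\}$. For each tame $v$ assigned to $M$ (or to $T$) find the $M$-types (or $T$-types) $\tau$ with $|(N_{\hat G}(v)\cap S^*)\triangle P'_\tau|\le3\delta h$. If for some $v$ there is not exactly one, discard $\varphi$.
\item[3.] \emph{Capacities.} Every tame $v$ now has a proper type $t(v)$. If $|t^{-1}(\tau)|>\mathrm{cap}(\tau)$ for some $\tau$, discard $\varphi$.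
\item[4.] \emph{Fixed edges.} If there are distinct nonadjacent tame $u,v$, not both of $M$-type, with $A(t(u),t(v))=1$, discard $\varphi$.
\item[5.] \emph{The linear system.} For $i<i'$ call $\beta\in\mathbb{F}_2$ allowed if, for both $b\in\mathbb{F}_2$, every vertex of $t^{-1}(M_{i,b})$ is adjacent to every vertex of $t^{-1}(M_{i',b+\beta})$. If for some pair no value is allowed, discard $\varphi$. Impose the equation $x_{ii'}=\beta$ for every pair with exactly one allowed value $\beta$, and the equations $\langle x,z\rangle=0$ for $z$ in the basis of $C$. Accept if the system has a solution.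
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:P}]
\emph{Time.} There are at most $(2|J|)!\le(24\kappa)^{24\kappa}$ maps $\varphi$. As $\kappa=O(\log\log n)$, this is $2^{O(\log\log n\cdot\log\log\log n)}\le\mathrm{poly}(n)$. Each map is handled in time $\mathrm{poly}(N)$, step 5 by Gaussian elimination.

\emph{Acceptance is correct.} A typing $t$ that passes step 3 fits $x$ in $G$ if and only if it passes step 4 and every $x_{ii'}$ is allowed. So acceptance exhibits a typing that fits some $x\in\mathcal{X}$, and $G\in\Pi_{N,n}$ by Lemma~\ref{lem:typing}(a).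

\emph{Members are accepted.} Suppose $\Gamma_{x}^{\pi}\subseteq\hat G$ with $x\in\mathcal{X}$, and call the type of $\pi(v)$ the true type of $v$. By Lemma~\ref{lem:classes} the initial checks pass, and the map $\varphi$ sending each big class to its true type is among those tried. We show that for this $\varphi$ the steps 1 and 2 return the true types.

Let $v$ be tame of true coarse type $\tau$. Then $N_{\Gamma_x^\pi}(v)\cap T^*=P_\tau$, so $\tau$ passes the test of step 1 by Lemma~\ref{lem:tame}. For another coarse type $\tau'$, the set $P_\tau\triangle P_{\tau'}$ consists of the vertices of $T^*$ whose labels separate $\tau$ and $\tau'$. By Lemmas~\ref{lem:sep}(a) and~\ref{lem:classes} it has at least $h/5-2\delta h>6\delta h$ elements, so no set is within $3\delta h$ of both $P_\tau$ and $P_{\tau'}$, and $\tau'$ fails the test.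

Hence $S^*_\sigma$ is the set of tame vertices of true type $\sigma$, and $\pi^{-1}(S)\setminus S^*\subseteq W$. If $v$ is tame of true $M$- or $T$-type $\tau$, then $N_{\Gamma_x^\pi}(v)\cap S^*=P'_\tau$, so $\tau$ passes the test of step 2. For another type $\tau'$ in the same part, Lemma~\ref{lem:sep}(b) gives $|P'_\tau\triangle P'_{\tau'}|\ge h/5-\delta h>6\delta h$, so $\tau'$ fails.

Thus $t$ is the typing of Lemma~\ref{lem:typing}(b). It respects capacities and fits $x$, so steps 3 and 4 pass and $x$ solves the system in step 5.
\end{proof}

The argument does not need the typing of $G$ to be unique. It shows that every typing that comes from an embedding $\Gamma_x^\pi\subseteq\hat G$ is determined by its values on the big classes, and these values are enumerated.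

\section{The lower bound}\label{sec:lower}

Identify $\Lambda$ with $[N]$ once and for all. We compare $\Gamma_x$ for uniform $x\in\mathcal{X}$, which is always in $\Pi_{N,n}$, with $\Gamma_x$ for uniform $x\in\mathbb{F}_2^D$, which is almost always far from it.

\begin{lemma}\label{lem:far}
For all but a $2^{-D/64}$ fraction of $x\in\mathbb{F}_2^D$, the graph $\Gamma_x$ is $\epsilon_0$-far from $\Pi_{N,n}$.
\end{lemma}

The proof shows that a graph $\Gamma_x$ that is not far is close to some $\Gamma_y^\pi$ with $y\in\mathcal{X}$, and then counts. A union bound over all $N!$ bijections $\pi$ is too weak, since $N!$ exceeds $2^D$ when $n$ is small compared to $\sqrt N$. We therefore keep one vertex from each $M$-type, and only the type of its image.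

\begin{proof}
Call $x$ \emph{bad} if some $G\in\Pi_{N,n}$ on $\Lambda$ differs from $\Gamma_x$ in at most $\epsilon_0N^2\le25\epsilon_0h^2=\frac18\delta^2h^2$ entries. Fix a bad $x$ and such a $G$.

\emph{$G$ has at most $\delta h$ wild vertices.} Otherwise more than $\delta h-r\ge\frac12\delta h$ wild vertices lie outside $U$. By Lemma~\ref{lem:sizes}(b) the row of each of them has changed in at least $\frac34\delta h$ entries, in total more than $\frac38\delta^2h^2$ entries.

\emph{$\Gamma_x$ is close to a legal model graph.} So $\Gamma_y^\pi\subseteq\hat G$ for some $y\in\mathcal{X}$ and $\pi$. An edge of $\Gamma_y^\pi$ missing from $G$ meets $W(G)$, so there are at most $|W(G)|N\le5\delta h^2$ of them. Let $m$ be the common number of edges of the model graphs (Lemma~\ref{lem:sizes}(e)). As in Section~\ref{subsec:cost}, equal edge counts turn the one-sided bound into a two-sided one: since $|E(G)\triangle E(\Gamma_x)|\le\frac12\epsilon_0N^2$,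
\[
|E(G)\setminus E(\Gamma_y^\pi)|=|E(G)|-m+|E(\Gamma_y^\pi)\setminus E(G)|\le\tfrac12\epsilon_0N^2+5\delta h^2,
\]
and therefore
\[
|E(\Gamma_x)\triangle E(\Gamma_y^\pi)|\le\tfrac12\epsilon_0N^2+\bigl(\tfrac12\epsilon_0N^2+10\delta h^2\bigr)\le11\delta h^2 .
\]

\emph{One vertex per type.} For a map $\psi$ from $[n]\times\mathbb{F}_2$ to the set of types, let $\Delta(x;y,\psi)$ be the number of pairs $\{(i,b),(i',b')\}$ with $i\ne i'$ and $\mathbf{1}[b+b'=x_{ii'}]\ne A_y(\psi(i,b),\psi(i',b'))$. Pick independently a uniform vertex $v_{i,b}\in M_{i,b}$ for each $(i,b)$, and let $\psi(i,b)$ be the type of $\pi(v_{i,b})$. Then $\Delta(x;y,\psi)$ counts the pairs $v_{i,b}v_{i',b'}$, $i\ne i'$, on which $\Gamma_x$ and $\Gamma_y^\pi$ disagree. A fixed pair of vertices of $M$ in different fibers is picked with probability $c_M^{-2}$, and $nc_M>h-n\ge(1-\theta)h$, so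
\[
\mathbb{E}\,\Delta(x;y,\psi)\le\frac{11\delta h^2}{c_M^2}\le\frac{11\delta n^2}{(1-\theta)^2}\le12\delta n^2 .
\]
Hence every bad $x$ has a pair $(y,\psi)$ with $y\in\mathcal{X}$ and $\Delta(x;y,\psi)\le12\delta n^2$.

\emph{Counting.} There are at most $|\mathcal{X}|(3n)^{2n}$ pairs $(y,\psi)$. If $x$ and $x'$ share a pair, then the lifts $F_x$ and $F_{x'}$ differ in at most $24\delta n^2$ pairs, so $4\,\mathrm{dist}(x,x')\le24\delta n^2$ and $\mathrm{dist}(x,x')\le6\delta n^2\le13\delta D$ (as $n\ge13$). Since $13\delta=0.0026$ and $H(0.0026)\le0.0026\log(e/0.0026)<0.0262<\frac1{32}$, each pair $(y,\psi)$ serves at most $2^{D/32}$ vectors $x$, by \eqref{eq:ball}. By Lemma~\ref{lem:code}(a) and \eqref{eq:n0} the fraction of bad $x$ is at most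
\[
2^{-D}\cdot2^{15D/16}\cdot(3n)^{2n}\cdot2^{D/32}\le2^{-D/16+D/64+D/32}=2^{-D/64}.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:lower}
An algorithm that makes fewer than $\gamma D$ queries and accepts every member of $\Pi_{N,n}$ with probability at least $\alpha$ accepts some graph that is $\epsilon_0$-far from $\Pi_{N,n}$ with probability at least $\alpha-2^{-D/64}$. In particular, an $\epsilon_0$-tester for $\Pi_{N,n}$ makes at least $\gamma D\ge\frac\gamma4n^2$ queries.
\end{proposition}

\begin{proof}
Fix the coins of the algorithm, so that it becomes a decision tree of depth less than $\gamma D$, and run it on $\Gamma_x$. A query to a pair in $M_{i,b}\times M_{i',b'}$ with $i\ne i'$ is answered by $\mathbf{1}[b+b'=x_{ii'}]$, which determines $x_{ii'}$ and is determined by it; the answer to any other query does not depend on $x$. Consider a leaf reached by some $x^0$, and let $I$ be the set of coordinates read along its path, so $|I|<\gamma D$. A vector $x$ follows the same path if and only if $x|_I=x^0|_I$. By Lemma~\ref{lem:code}(b) this event has probability $2^{-|I|}$ both for uniform $x\in\mathcal{X}$ and for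 uniform $x\in\mathbb{F}_2^D$. So the distribution of the leaf is the same in both cases, and, averaging over the coins, so is the acceptance probability.

For $x\in\mathcal{X}$ we have $\Gamma_x\in\Pi_{N,n}$ (take $\pi$ to be the identity), so this common probability is at least $\alpha$. For uniform $x\in\mathbb{F}_2^D$ it is, by Lemma~\ref{lem:far}, at most $2^{-D/64}$ plus the largest acceptance probability of an $\epsilon_0$-far graph $\Gamma_x$. This proves the first claim. A tester has $\alpha=\frac23$ and accepts far graphs with probability at most $\frac13$, whereas $\frac23-2^{-D/64}>\frac13$ by \eqref{eq:n0}.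
\end{proof}

\section{A tester with $O_\epsilon(n^2)$ queries}\label{sec:tester}

\begin{proposition}\label{prop:upper}
For every $\epsilon>0$ there is a constant $B(\epsilon)$ and an algorithm that, given $N$ and $n$, makes at most $B(\epsilon)\,n^2$ queries to an $N$-vertex graph $G$, accepts with probability at least $0.95$ if $G\in\Pi_{N,n}$, and rejects with probability at least $0.97$ if $G$ is $\epsilon$-far from $\Pi_{N,n}$.
\end{proposition}

There are about $2n$ types, so a sample $R$ of $O(n)$ vertices should represent them, and the $O(n^2)$ pairs inside $R$ should show whether a typing nearly fits some $y\in\mathcal{X}$. For soundness, the types given to $R$ must come from a typing rule defined on all of $V(G)$, taken from a family small enough for a union bound. Computation is free, so the tester guesses the types of $O(\log n)$ reference vertices $Y$; each guess types every vertex by its adjacencies to $Y$. Wildness can only be estimated, using a third sample $Q$.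

\subsection{The tester}

Decreasing $\epsilon$ only strengthens the claim, so let $\epsilon$ be rational, and put $\eta=\min(\epsilon,\delta)/100$. If $N<1/\eta$, query all pairs and decide exactly, with fewer than $\eta^{-2}$ queries. Assume $\eta N\ge1$. All samples are uniform, with replacement and mutually independent, and $\mathbf{1}[vv\in E]=0$, where $E=E(G)$. The sample sizes are $s_1=\lceil25\eta^{-3}\rceil$, $s_2=\lceil B_1\log n\rceil$ and $s=\lceil B_2n\rceil$. Here $B_1=B_1(\eta)$ is chosen so that for all $n\ge n_0$
\begin{equation}\label{eq:B1}
9n^2e^{-2(0.008)^2s_2}\le0.01,\qquad e^{-2(0.008)^2s_2}\le\eta/100,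
\end{equation}
and then $B_2=B_2(\eta)$ so that for all $n\ge n_0$
\begin{equation}\label{eq:B2}
2e^{-2\eta^2s}\le0.01,\qquad \frac1s+\sqrt2\,\frac{3n}s+2\sqrt2\sqrt{\frac{3n}s}\le\frac\eta2,\qquad 2n^{s_2}e^{-\eta^2s/32}\le0.01 ;
\end{equation}
the last is possible because $s_2\ln n=O(B_1\log^2n)$ and $(\log^2n)/n$ is bounded.

For a sample $Q$ of $s_1$ vertices let $d_Q(v)=\frac N{s_1}\#\{w\in Q:vw\in E\}$, counted with multiplicity, and
\[
W_Q=\{v:d_Q(v)\ge(\tfrac52+\delta)h-\eta N\}.
\]
Let $Y=(u_1,\dots,u_{s_2})$ be a sample. A \emph{guess} is a map $g$ from $[s_2]$ to the set consisting of the $S$-types, the $T$-types and a symbol $*$; by Lemma~\ref{lem:sizes}(c) there are at most $n^{s_2}$ guesses. For a vertex $v$ and a proper type $\tau$ put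
\[
\mathrm{dis}_g(v,\tau)=\#\{a\in[s_2]:g(a)\ne*,\ A(\tau,g(a))\ne\mathbf{1}[vu_a\in E]\}.
\]
Define $L_g(v)=*$ if $v\in W_Q$, and otherwise let $L_g(v)$ be the proper type minimizing $\mathrm{dis}_g(v,\cdot)$, the first in a fixed order in case of ties. Two quantities measure how far $L_g$ is from a typing of $V(G)\setminus W_Q$ that fits $y$:
\begin{align*}
\mathrm{ex}(g)&=\sum_\tau\max\Bigl(0,\frac{|L_g^{-1}(\tau)|}N-\frac{\mathrm{cap}(\tau)}N\Bigr),\\
\mathrm{cost}(g,y)&=\frac1{N^2}\#\{(v,w):v\ne w,\ L_g(v),L_g(w)\ne*,\ A_y(L_g(v),L_g(w))=1,\ vw\notin E\},
\end{align*}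
the sum being over proper types. For a sample $R=(v_1,\dots,v_s)$ let $\widehat{\mathrm{ex}}(g)$ be obtained by replacing $|L_g^{-1}(\tau)|/N$ with $\frac1s\#\{\ell:L_g(v_\ell)=\tau\}$, and let $\widehat{\mathrm{cost}}(g,y)$ be $s^{-2}$ times the number of index pairs $(\ell,\ell')$ such that $(v_\ell,v_{\ell'})$ is counted in $\mathrm{cost}(g,y)$.

The tester samples $Q,Y,R$ and queries $R\times Q$, $R\times Y$ and $R\times R$, in total $s(s_1+s_2+s)=O_\epsilon(n^2)$ entries. These determine $L_g(v_\ell)$ for all $g$ and $\ell$. It accepts if and only if
\begin{enumerate}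
\item[(I)] the fraction of $R$ in $W_Q$ is at least $\delta h/N-3\eta$, or
\item[(II)] there are a guess $g$ and $y\in\mathcal{X}$ with $\widehat{\mathrm{ex}}(g)\le4\eta$ and $\widehat{\mathrm{cost}}(g,y)\le10\eta$.
\end{enumerate}

\subsection{The samples are representative}

Call $v$ \emph{exceptional} if $|d_Q(v)-\deg_G(v)|>\eta N$.

\begin{lemma}\label{lem:events}
For every $G$, each of the following events has probability at least $0.99$.
\begin{enumerate}
\item[$\mathcal{E}_1$:] At most $\eta N$ vertices are exceptional.
\item[$\mathcal{E}_2$:] The fraction of $R$ in $W_Q$ is within $\eta$ of $|W_Q|/N$.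
\item[$\mathcal{E}_3$:] $|\widehat{\mathrm{ex}}(g)-\mathrm{ex}(g)|\le\eta$ and $|\widehat{\mathrm{cost}}(g,y)-\mathrm{cost}(g,y)|\le\eta$ for all guesses $g$ and all $y\in\mathcal{X}$.
\end{enumerate}
\end{lemma}

In $\mathcal{E}_3$ a union bound over $y$ is not available: a sample of $s=O(n)$ vertices gives failure probability $e^{-O(n)}$, and there are $2^{\Theta(n^2)}$ vectors $y$. But $y$ only selects which pairs of types enter the cost. We therefore bound the sum of the absolute errors over all pairs of types, which handles all $y$ at once.

\begin{proof}
$\mathcal{E}_1$: $d_Q(v)/N$ is an average of $s_1$ independent indicators with mean $\deg_G(v)/N$ and variance at most $\frac14$, so by Chebyshev's inequality $v$ is exceptional with probability at most $1/(4s_1\eta^2)\le\eta/100$. The expected number of exceptional vertices is at most $\eta N/100$; apply Markov's inequality.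

$\mathcal{E}_2$: Condition on $Q$ and apply Hoeffding's inequality and \eqref{eq:B2}.

$\mathcal{E}_3$: Condition on $Q$ and $Y$ and fix $g$. The map $L_g$ partitions $V(G)$ into at most $3n$ cells, indexed by the proper types and $*$. Let $p_\tau$ be the fraction of $V(G)$ and $\hat p_\tau$ the fraction of $R$ in the cell $\tau$. By the Cauchy--Schwarz inequality $\sum_\tau\sqrt{p_\tau}\le\sqrt{3n}$.

\emph{Cell sizes.} Let $\Phi_1=\sum_\tau|\hat p_\tau-p_\tau|$. Since $z\mapsto\max(0,z)$ is $1$-Lipschitz, $|\widehat{\mathrm{ex}}(g)-\mathrm{ex}(g)|\le\Phi_1$. As $\mathrm{Var}(\hat p_\tau)\le p_\tau/s$, we get $\mathbb{E}\Phi_1\le\sum_\tau\sqrt{p_\tau/s}\le\sqrt{3n/s}\le\eta/2$. Changing one $v_\ell$ changes $\Phi_1$ by at most $2/s$, so $\Pr[\Phi_1>\eta]\le e^{-\eta^2s/8}$ by McDiarmid's inequality.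

\emph{Missing pairs.} Let $f_{\tau\tau'}(v,w)=\mathbf{1}[L_g(v)=\tau,\ L_g(w)=\tau',\ v\ne w,\ vw\notin E]$ and
\[
\mu_{\tau\tau'}=\frac1{N^2}\sum_{v,w}f_{\tau\tau'}(v,w),\qquad \hat\mu_{\tau\tau'}=\frac1{s^2}\sum_{\ell,\ell'}f_{\tau\tau'}(v_\ell,v_{\ell'}),\qquad \Phi_2=\sum_{\tau,\tau'}|\hat\mu_{\tau\tau'}-\mu_{\tau\tau'}| .
\]
Then $\mathrm{cost}(g,y)$ and $\widehat{\mathrm{cost}}(g,y)$ are the sums of $\mu_{\tau\tau'}$ and $\hat\mu_{\tau\tau'}$ over the pairs of proper types with $A_y(\tau,\tau')=1$, so they differ by at most $\Phi_2$, for every $y$.

The terms with $\ell=\ell'$ vanish, so $\mathbb{E}\hat\mu_{\tau\tau'}=(1-\frac1s)\mu_{\tau\tau'}$. For the variance consider two terms, with index pairs $(\ell_1,\ell_2)$ and $(\ell_3,\ell_4)$, $\ell_1\ne\ell_2$, $\ell_3\ne\ell_4$. If the pairs are disjoint the covariance is $0$; otherwise it is at most the expectation of the product. At most $2s^2$ choices have $\{\ell_1,\ell_2\}=\{\ell_3,\ell_4\}$, and the expected product is at most $p_\tau p_{\tau'}$. If exactly one index is shared there are four patterns, each with at most $s^3$ choices. For $\ell_1=\ell_3$ the expected product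 is at most $p_\tau p_{\tau'}^2$, and for $\ell_2=\ell_4$ at most $p_\tau^2p_{\tau'}$. For $\ell_1=\ell_4$ or $\ell_2=\ell_3$ the shared vertex must lie in both cells, so the product is $0$ if $\tau\ne\tau'$, and its expectation is at most $p_\tau^3$ if $\tau=\tau'$. In both cases
\[
\mathrm{Var}(\hat\mu_{\tau\tau'})\le\frac{2p_\tau p_{\tau'}}{s^2}+\frac{2(p_\tau p_{\tau'}^2+p_\tau^2p_{\tau'})}s .
\]
Taking square roots term by term and using $\sum\mu_{\tau\tau'}\le1$, $\ \sum\sqrt{p_\tau p_{\tau'}}\le3n$ and $\sum\sqrt{p_\tau}\,p_{\tau'}\le\sqrt{3n}$,
\[
\mathbb{E}\Phi_2\le\frac1s+\sqrt2\,\frac{3n}s+2\sqrt2\sqrt{\frac{3n}s}\le\frac\eta2 .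
\]
Changing one $v_\ell$ affects at most $2(s-1)$ index pairs, each of which contributes $s^{-2}$ to at most one $\hat\mu_{\tau\tau'}$ before and at most one after the change. So $\Phi_2$ changes by at most $4/s$, and $\Pr[\Phi_2>\eta]\le e^{-\eta^2s/32}$. A union bound over the guesses and \eqref{eq:B2} finish the proof.
\end{proof}

\subsection{Completeness}

Let $G\in\Pi_{N,n}$ and $W=W(G)$. A wild vertex that is not exceptional lies in $W_Q$, so $\mathcal{E}_1$ implies $|W\setminus W_Q|\le\eta N$. If $|W|>\delta h$, then under $\mathcal{E}_1$ and $\mathcal{E}_2$ the fraction of $R$ in $W_Q$ is at least $\delta h/N-2\eta$, and (I) holds.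

Now let $|W|\le\delta h$ and $\Gamma_x^\pi\subseteq\hat G$ with $x\in\mathcal{X}$. Let $t(v)$ be the type of $\pi(v)$; on tame vertices it is proper by Lemma~\ref{lem:tame}, and it is a typing that fits $x$ by Lemma~\ref{lem:typing}(b). The correct guess is $g^*(a)=t(u_a)$ if $u_a$ is tame and $\pi(u_a)\in S\cup T$, and $g^*(a)=*$ otherwise. Put $\rho=h/N\ge\frac15$. Each of the following events has probability at least $0.99$.
\begin{enumerate}
\item[$\mathcal{E}_4$:] For all proper $\tau\ne\tau'$, at least $0.15\rho s_2$ indices $a$ have $g^*(a)\ne*$ and $A(\tau,g^*(a))\ne A(\tau',g^*(a))$.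
\item[$\mathcal{E}_5$:] All but at most $\eta N$ tame vertices $v$ satisfy $\mathrm{dis}_{g^*}(v,t(v))\le0.05\rho s_2$.
\end{enumerate}
For $\mathcal{E}_4$, an index $a$ is counted when $u_a$ is tame and $\pi(u_a)$ separates $\tau$ and $\tau'$. By Lemma~\ref{lem:sep} this has probability at least $(\frac15-\delta)\rho$, which exceeds $0.15\rho$ by at least $(0.05-\delta)/5>0.008$. Hoeffding's inequality, a union bound over at most $9n^2$ pairs and \eqref{eq:B1} give the claim. For $\mathcal{E}_5$, fix a tame $v$. If $u\ne v$ is tame with $\pi(u)\in S\cup T$, then $A(t(v),t(u))$ is the adjacency of $uv$ in $\Gamma_x^\pi\subseteq\hat G$, and $G$ agrees with $\hat G$ on $uv$. So a disagreement at $u$ means $u\in N_{\hat G}(v)\setminus N_{\Gamma_x^\pi}(v)$, which holds for at most $3\delta h$ vertices by Lemma~\ref{lem:tame}. Including $u=v$, an index is counted with probability at most $(3\delta h+1)/N\le4\delta\rho$, which is below $0.05\rho$ by at least $(0.05-4\delta)/5>0.008$. By Hoeffding's inequality and \eqref{eq:B1}, $v$ fails with probability at most $\eta/100$, and Markov's inequality gives the claim.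

Assume $\mathcal{E}_1$, $\mathcal{E}_3$, $\mathcal{E}_4$, $\mathcal{E}_5$. Call $v$ \emph{bad} if $v\in W\setminus W_Q$ or $v$ is a tame vertex violating the bound in $\mathcal{E}_5$; there are at most $2\eta N$ bad vertices. Let $v$ be a vertex that is not bad, with $L_{g^*}(v)\ne*$. Then $v$ is tame and $\mathrm{dis}_{g^*}(v,t(v))\le0.05\rho s_2$. Each index counted in $\mathcal{E}_4$ for $t(v)$ and $\tau'\ne t(v)$ is a disagreement of $v$ with one of the two types, so $\mathrm{dis}_{g^*}(v,\tau')\ge0.10\rho s_2$. Hence $L_{g^*}(v)=t(v)$. Since $t$ respects capacities, only bad vertices cause excess, and $\mathrm{ex}(g^*)\le2\eta$. Since $t$ fits $x$, every ordered pair counted in $\mathrm{cost}(g^*,x)$ contains a bad vertex, and $\mathrm{cost}(g^*,x)\le4\eta$. By $\mathcal{E}_3$, $\widehat{\mathrm{ex}}(g^*)\le3\eta$ and $\widehat{\mathrm{cost}}(g^*,x)\le5\eta$, so (II) holds. In both cases $G$ is accepted with probability at least $0.95$.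

\subsection{Soundness}

Assume $\mathcal{E}_1,\mathcal{E}_2,\mathcal{E}_3$, which together have probability at least $0.97$, and suppose the tester accepts. We add edges to $G$, changing at most $29\eta N^2\le\epsilon N^2$ entries, and reach $\Pi_{N,n}$; so $G$ is not $\epsilon$-far. Making a vertex universal changes at most $2N$ entries, and added edges keep wild vertices wild.

\emph{Making $W_Q$ wild.} Make the at most $\eta N$ exceptional vertices of $W_Q$ universal, at a cost of $2\eta N^2$ entries. Every other $v\in W_Q$ has degree at least $(\frac52+\delta)h-2\eta N$, and becomes wild after adding at most $2\eta N+1\le3\eta N$ edges at $v$; over all $v$ this is at most $3\eta N^2$ edges, or $6\eta N^2$ entries. The total is at most $8\eta N^2$.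

\emph{Case (I).} By $\mathcal{E}_2$, $|W_Q|\ge\delta h-4\eta N$. Make $W_Q$ wild, and make $\lfloor4\eta N\rfloor+1\le5\eta N$ vertices outside $W_Q$ universal (all of them, if there are fewer), at a cost of $10\eta N^2$ entries. The new graph has more than $\delta h$ wild vertices, and at most $18\eta N^2$ entries were changed.

\emph{Case (II), with $g$ and $y\in\mathcal{X}$.} By $\mathcal{E}_3$, $\mathrm{ex}(g)\le5\eta$ and $\mathrm{cost}(g,y)\le11\eta$. Make $W_Q$ wild. Choose a set $X$ of $\mathrm{ex}(g)N\le5\eta N$ vertices whose removal brings every cell $L_g^{-1}(\tau)$ down to at most $\mathrm{cap}(\tau)$ vertices, and make them universal, at a cost of $10\eta N^2$ entries. Add as edges all pairs counted in $\mathrm{cost}(g,y)$; the set of ordered pairs counted is symmetric, so this changes at most $11\eta N^2$ entries. In the resulting graph $G'$ the set $O=W_Q\cup X$ consists of wild vertices, and the restriction of $L_g$ to $V(G)\setminus O$ is a typing that fits $y$ in $G'$. By Lemma~\ref{lem:typing}(a), $G'\in\Pi_{N,n}$, and at most $(8+10+11)\eta N^2$ entries were changed. This completes the proof of Proposition~\ref{prop:upper}.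

\section{Choosing $n$: proof of the theorems}\label{sec:final}

Let $N_0$ be an absolute constant such that $\lfloor\theta h\rfloor\ge\max(n_0,\theta N/10)$ for all $N\ge N_0$, where $h=\lfloor N/4\rfloor$; it exists because $\lfloor\theta h\rfloor\ge\theta N/4-2$. Given $q$ as in Theorem~\ref{thm:hierarchy}, put for $N\ge N_0$
\[
n(N)=\max\bigl\{n_0,\ \min\bigl(\lfloor\sqrt{q(N)}\rfloor,\lfloor\theta h\rfloor\bigr)\bigr\},
\]
so that $n_0\le n(N)\le\theta h$, and let $\Pi^q$ consist of all graphs with fewer than $N_0$ vertices and of the members of $\Pi_{N,n(N)}$ for $N\ge N_0$.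

\begin{proof}[Proof of Theorem~\ref{thm:hierarchy}]
$\Pi^q$ is a monotone graph property by Proposition~\ref{prop:monotone}. It is in $\mathcal{P}$ by Proposition~\ref{prop:P}, since $n(N)$ is computable in time $\mathrm{poly}(N)$. Let $N\ge N_0$, $q=q(N)$, $n=n(N)$ and $D=\binom n2\ge n^2/4$.

(a) From $q\ge1$ we get $\lfloor\sqrt q\rfloor\ge\frac12\sqrt q$, and from $q\le N^2$ we get $\lfloor\theta h\rfloor\ge\theta N/10\ge\frac\theta{10}\sqrt q$. Hence $n^2\ge\theta^2q/100$, so $\gamma D\ge c_1q$ and $D/64\ge c_2q$ with $c_1=\gamma\theta^2/400$ and $c_2=\theta^2/25600$. Both statements follow from Proposition~\ref{prop:lower}.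

(b) We have $n^2\le\max(n_0^2,q)\le n_0^2q$. The tester accepts without queries if $N<N_0$, and otherwise runs the algorithm of Proposition~\ref{prop:upper}, which makes at most $B(\epsilon)n_0^2\,q(N)$ queries.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $q(N)=N^2$, for which $n(N)=\lfloor\theta h\rfloor$, and put $\Pi=\Pi^q$ and $c_0=c_1$. Monotonicity, membership in $\mathcal{P}$ and part (a) above give the theorem.
\end{proof}

\begin{remark}
The time bound for computing $q$ is used only to place $\Pi^q$ in $\mathcal{P}$. An upper bound on $q$ of order $N^2$ cannot be dropped: if $q(N)/N^2\to\infty$, part (a) fails for every property, since $\binom N2$ queries always suffice.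
\end{remark}

\begin{thebibliography}{9}

\bibitem{GT} Goldreich and Trevisan, Theorem~1.

\bibitem{HT} \emph{Hierarchy Theorems for Property Testing}, \texttt{http://www.wisdom.weizmann.ac.il/\textasciitilde oded/PSX/testHT.pdf}.

\end{thebibliography}
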